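\title{Equidiffuse measures and vanishing solutions of $-\Delta u+|u|^{q-1}u=\mu$}

\begin{abstract}
Let $u_k$ solve $-\Delta u_k+|u_k|^{q-1}u_k=\mu_k$ in a smooth bounded domain of $\mathbb R^N$, $N\ge3$, with zero boundary values, where $(\mu_k)$ is a bounded sequence of nonnegative measures with weak$^*$ limit $\mu$. We prove that if $(\mu_k)$ is equidiffuse with respect to the $W^{2,q'}$-capacity and $u_k\to0$ in $L^1$, then $\mu=0$, for every $q>1$. If instead $u_k\to u$, then $u$ solves the equation with a datum $\mu^\#$ such that $0\le\mu^\#\le\mu$ and $\mu\ll\mu^\#$. Conversely, local equidiffuseness is characterized by the impossibility of losing mass in this way. The proof combines a lower bound obtained by scaling the datum with a uniform truncation of the datum obtained by a minimax argument.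
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $\Omega\subset\mathbb R^N$, $N\ge3$, is a smooth bounded domain, $q>1$, $p=q'=q/(q-1)$ and $g(t)=|t|^{q-1}t$. We write $\mathcal M(\Omega)$ for the space of finite signed Radon measures in $\Omega$, $C_0(\overline\Omega)$ for the continuous functions on $\overline\Omega$ that vanish on $\partial\Omega$, and $C_0^2(\overline\Omega)=C^2(\overline\Omega)\cap C_0(\overline\Omega)$. We say that $\mu_k\to\mu$ weak$^*$ if $\int_\Omega\varphi\,d\mu_k\to\int_\Omega\varphi\,d\mu$ for every $\varphi\in C_0(\overline\Omega)$. Since $\mathcal M(\Omega)$ is the dual of the separable space $C_0(\overline\Omega)$, every bounded sequence of measures has a weak$^*$ convergent subsequence. Functions in $L^1(\Omega)$ are identified with measures, and $\mu\lfloor_F$ is the restriction of $\mu$ to a Borel set $F$.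

Given $\mu\in\mathcal M(\Omega)$, a \emph{Dirichlet solution with datum $\mu$} is a function $u\in L^1(\Omega)$ with $|u|^q\in L^1(\Omega)$ and
\begin{equation}\label{eq:weak}
-\int_\Omega u\,\Delta\zeta+\int_\Omega g(u)\,\zeta=\int_\Omega\zeta\,d\mu\qquad\text{for all }\zeta\in C_0^2(\overline\Omega).
\end{equation}
This is the weak form of $-\Delta u+g(u)=\mu$ in $\Omega$, $u=0$ on $\partial\Omega$; there is at most one such $u$ (Lemma~\ref{lem:basic}). Let $\mathcal G^q$ be the set of $\mu\in\mathcal M(\Omega)$ for which $-\Delta u+g(u)=\mu$ has a distributional solution $u\in L^1_{\mathrm{loc}}(\Omega)$ with $|u|^q\in L^1_{\mathrm{loc}}(\Omega)$. A measure that has a Dirichlet solution belongs to $\mathcal G^q$, because $C_c^\infty(\Omega)\subset C_0^2(\overline\Omega)$.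

Let $\mu_k\ge0$ be bounded, $\mu_k\to\mu$ weak$^*$, with Dirichlet solutions $u_k\to0$ in $L^1(\Omega)$. Without the term $g(u)$, passing to the limit in \eqref{eq:weak} would give $\mu=0$ at once. With it, the limit reads $\int u_k^q\zeta\to\int\zeta\,d\mu$; here $u_k\ge0$ and $\int u_k^q\le\mu_k(\Omega)$ (Lemma~\ref{lem:basic}), a bound in $L^1$ that does not exclude concentration. So the issue is whether the absorption $u_k^q$ can swallow a fixed amount of mass while $u_k$ itself disappears. It can: when $q\ge\frac N{N-2}$, smooth bumps of mass $1$ shrinking to a point have $u_k\to0$ (Example~\ref{ex:dirac}).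

The mechanism is a duality. The equation controls $\|u\|_{L^q}$ by the mass, so the term $\int u\,\Delta\zeta$ in \eqref{eq:weak} changes little when $\zeta$ is modified by a function of small $W^{2,p}$ norm. If such a modification can make $\zeta$ vanish on a set $K$, then mass sitting on $K$ contributes little to $\int u$. The sets for which this is possible are measured by the following capacity. Let $\|\varphi\|_{W^{2,p}}^p=\sum_{|\alpha|\le2}\|\partial^\alpha\varphi\|_{L^p(\mathbb R^N)}^p$. For $K\subset\mathbb R^N$ compact, $U$ open and $E$ arbitrary, set successively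
\begin{align*}
\operatorname{cap}(K)&=\inf\big\{\|\varphi\|_{W^{2,p}}^p:\ \varphi\in C_c^\infty(\mathbb R^N),\ \varphi\ge1\text{ on }K\big\},\\
\operatorname{cap}(U)&=\sup\{\operatorname{cap}(K):\ K\subset U\text{ compact}\},\\
\operatorname{cap}(E)&=\inf\{\operatorname{cap}(U):\ U\supset E\text{ open}\}.
\end{align*}
This is the capacity $\operatorname{cap}_{W^{2,q'}}$; the three formulas are consistent (Lemma~\ref{lem:cap}).

\begin{definition}\label{def:diffuse}
Let $\varepsilon,\delta>0$. A measure $\mu\in\mathcal M(\Omega)$ is \emph{$(\varepsilon,\delta)$-diffuse} if $|\mu|(E)<\varepsilon$ for every Borel set $E\subset\Omega$ with $\operatorname{cap}(E)<\delta$. A sequence $(\mu_k)$ is \emph{equidiffuse} if for every $\varepsilon>0$ there is $\delta>0$ such that every $\mu_k$ is $(\varepsilon,\delta)$-diffuse.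
\end{definition}

This is equi-integrability with Lebesgue measure replaced by capacity. It rules out the mechanism above, and one would guess that there is no other. The following question is posed in \cite{RL}.

\begin{quote}
\emph{Let $q\ge\frac N{N-2}$ and let $(\mu_k)\subset\mathcal G^q$ be a bounded nonnegative sequence with weak$^*$ limit $\mu$ and Dirichlet solutions $u_k$. If $(\mu_k)$ is equidiffuse and $u_k\to0$ in $L^1(\Omega)$, does $\mu=0$?}
\end{quote}

The answer is yes, and the restriction on $q$ is not needed. Let $\zeta_*\in C^\infty(\overline\Omega)$ solve $-\Delta\zeta_*=1$ in $\Omega$, $\zeta_*=0$ on $\partial\Omega$; then $\zeta_*>0$ in $\Omega$ by the strong maximum principle. Put $M=\|\zeta_*\|_{L^\infty}$.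

\begin{theorem}\label{thm:zero}
Let $q>1$ and let $(\mu_k)$ be a bounded, nonnegative, equidiffuse sequence with Dirichlet solutions $u_k$. If $u_k\to0$ in $L^1(\Omega)$, then $\int_\Omega\zeta_*\,d\mu_k\to0$. In particular, if $\mu_k\to\mu$ weak$^*$, then $\mu=0$.
\end{theorem}

The second result localizes the first: whatever the limit $u$ is, its datum charges every set that $\mu$ charges.

\begin{theorem}\label{thm:general}
Let $q>1$ and let $(\mu_k)$ be bounded, nonnegative and equidiffuse, with Dirichlet solutions $u_k$. Suppose that $\mu_k\to\mu$ weak$^*$ and $u_k\to u$ in $L^1(\Omega)$. Then $u$ is the Dirichlet solution for some datum $\mu^\#$ with $0\le\mu^\#\le\mu$, and $\mu\ll\mu^\#\ll\mu$. Quantitatively, let $S=\sup_k\mu_k(\Omega)$, let $\varepsilon,\delta>0$ be such that every $\mu_k$ is $(\varepsilon,\delta)$-diffuse, and let $T=2C_0\delta^{-1/q'}$, where $C_0=C_0(\Omega,N,q)$ is the constant of Lemma~\ref{lem:trunc}. Then for every Borel set $A\subset\Omega$ and every $t\in(0,1]$,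
\begin{equation}\label{eq:quant}
\int_A\zeta_*\,d\mu\le M\varepsilon+\frac Mt\,\mu^\#(A)+t^{q-1}M(TS)^q .
\end{equation}
\end{theorem}

The third result shows that equidiffuseness, in its local form, is exactly the right hypothesis.

\begin{theorem}\label{thm:converse}
Let $q>1$ and let $(\mu_k)$ be a bounded nonnegative sequence of measures that have Dirichlet solutions. The following are equivalent.
\begin{itemize}
\item[(a)] For every compact $F\subset\Omega$, the sequence $(\mu_k\lfloor_F)$ is equidiffuse.
\item[(b)] For all indices $k_j$ (repetitions allowed) and all measures $0\le\nu_j\le\mu_{k_j}$ whose Dirichlet solutions $v_j$ (they exist by Lemma~\ref{lem:exist}) satisfy $v_j\to0$ in $L^1(\Omega)$, one has $\nu_j\to0$ weak$^*$.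
\end{itemize}
\end{theorem}

One inequality, Proposition~\ref{prop:key}, bounds the mass of a diffuse datum by the integral of the solution; it gives Theorem~\ref{thm:zero} and drives Theorem~\ref{thm:general} and the implication (a)$\Rightarrow$(b). An inequality in the opposite direction, Lemma~\ref{lem:small}, gives (b)$\Rightarrow$(a).

\section{A model without derivatives}\label{sec:model}

Replace $\Omega$ by $(0,1)$, measures by functions $0\le f\in L^1(0,1)$, and $-\Delta$ by the identity, so that $u\ge0$ is defined pointwise by $u+u^q=f$. Mass can be lost: for $f_k=k\chi_{(0,1/k)}$ we have $u_k\le f_k^{1/q}$, hence $\int u_k\le k^{1/q-1}\to0$, while $\int f_k=1$. Suppose now that $S=\sup_k\int f_k<\infty$ and that $(f_k)$ is equi-integrable: for every $\varepsilon>0$ there is $\delta>0$ with $\int_Ef_k<\varepsilon$ whenever $|E|<\delta$. We show that $\int u_k\to0$ forces $\int f_k\to0$.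

\emph{Scaling.} If $0\le w\le f$ and $0<t\le1$, then $u\ge tw-t^qw^q$. This is trivial where $u\ge tw$, and where $u<tw$ we have $u=f-u^q\ge tw-(tw)^q$. Integrating,
\[
\int w\le\frac1t\int u+t^{q-1}\int w^q .
\]
A small multiple $tw$ of the datum produces a response of order $t$, while the absorption is of order $t^q$, which is smaller as long as $w$ is bounded in $L^q$.

\emph{Truncation.} The $f_k$ need not be bounded in $L^q$, but they are after a small part is discarded. Let $T=(S+1)/\delta$. By Chebyshev's inequality $|\{f_k>T\}|\le S/T<\delta$, so $w_k=f_k\chi_{\{f_k\le T\}}$ satisfies $\int(f_k-w_k)<\varepsilon$ and $\int w_k^q\le T^q$.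

\emph{Order of limits.} Together, $\int f_k\le\varepsilon+t^{-1}\int u_k+t^{q-1}T^q$ with $T$ independent of $k$ and $t$. Let $k\to\infty$, then $t\to0$, then $\varepsilon\to0$.

The proof of Theorem~\ref{thm:zero} has the same three steps. In the first, $w$ becomes the solution of the linear problem with a datum $\nu\le\mu$, and a comparison principle replaces the case distinction. The second step is the real difficulty: $w$ now depends on $\nu$ nonlocally, and there is no evident set to discard.

\section{First properties of the capacity}\label{sec:cap}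

Note that $q\ge\frac N{N-2}$ if and only if $2p\le N$.

\begin{lemma}\label{lem:cap}
\begin{itemize}
\item[(i)] The third formula for $\operatorname{cap}$ is monotone in $E$, and it agrees with the first on compact sets and with the second on open sets.
\item[(ii)] $|E|\le\operatorname{cap}(E)$ for every Borel set $E$.
\item[(iii)] If $q<\frac N{N-2}$, there is $c>0$ with $\operatorname{cap}(E)\ge c$ for every nonempty $E$.
\item[(iv)] If $q\ge\frac N{N-2}$, then $\operatorname{cap}(\overline B_r(x_0))\to0$ as $r\to0$, uniformly in $x_0$.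
\end{itemize}
\end{lemma}

\begin{proof}
Call $\varphi$ \emph{admissible for $K$} if $\varphi\in C_c^\infty(\mathbb R^N)$ and $\varphi\ge1$ on $K$, and write $\operatorname{cap}_0(K)$ for the first infimum.

(i) The second and third formulas are monotone by construction, so they agree on open sets. If $K$ is compact and $U\supset K$ is open, then $\operatorname{cap}_0(K)\le\operatorname{cap}(U)$. Conversely, if $\varphi$ is admissible for $K$ and $0<a<1$, then $\varphi/a$ is admissible for every compact subset of the open set $U=\{\varphi>a\}\supset K$, so $\operatorname{cap}(U)\le a^{-p}\|\varphi\|_{W^{2,p}}^p$; let $a\to1$.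

(ii) If $\varphi$ is admissible for $K$, then $|K|\le\|\varphi\|_{L^p}^p$. This gives (ii) for compact sets, then for open sets by inner regularity, then for Borel sets.

(iii) Here $2p>N$, and the Sobolev embedding $W^{2,p}(\mathbb R^N)\subset L^\infty(\mathbb R^N)$ gives $1\le\varphi(x)\le C\|\varphi\|_{W^{2,p}}$ for $\varphi$ admissible for $\{x\}$. Use (i).

(iv) This is in \cite[Ch.~5]{AH}; here is a direct argument. The capacity is translation invariant, so let $x_0=0$. Fix $\eta\in C^\infty(\mathbb R)$ with $0\le\eta\le1$, $\eta=0$ on $(-\infty,\frac12]$ and $\eta=1$ on $[1,\infty)$. For $L=\log(1/r)\ge1$ let $\varphi_r(x)=\eta(-\log|x|/L)$, $\varphi_r(0)=1$. Then $\varphi_r$ is admissible for $\overline B_r(0)$ and supported in $\overline B_{\sqrt r}(0)$; its derivatives vanish outside $\{r\le|x|\le\sqrt r\}$, where $|\nabla\varphi_r|+|D^2\varphi_r|\le CL^{-1}|x|^{-2}$. Since $|x|^{-2p}\le|x|^{-N}$ for $|x|\le1$,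
\[
\|\varphi_r\|_{W^{2,p}}^p\le Cr^{N/2}+CL^{-p}\int_r^{\sqrt r}\frac{d\rho}\rho\le Cr^{N/2}+CL^{1-p}\to0.\qedhere
\]
\end{proof}

By (ii), an equi-integrable sequence of functions is equidiffuse. By (iii), for $q<\frac N{N-2}$ every sequence is equidiffuse (take $\delta=c$), so the hypothesis has content only in the range of the question. If $0\le\nu\le\mu$ and $\mu$ is $(\varepsilon,\delta)$-diffuse, so is $\nu$.

\section{The linear problem and comparison}\label{sec:linear}

We recall the theory of Stampacchia and of Littman, Stampacchia and Weinberger. For every $\lambda\in\mathcal M(\Omega)$ there is a unique $G\lambda\in L^1(\Omega)$ with $-\int G\lambda\,\Delta\zeta=\int\zeta\,d\lambda$ for all $\zeta\in C_0^2(\overline\Omega)$. The map $G$ is linear and has the following properties.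
\begin{itemize}
\item[(G1)] If $\lambda\ge0$, then $G\lambda\ge0$.
\item[(G2)] $\int_\Omega G\lambda=\int_\Omega\zeta_*\,d\lambda$ (take $\zeta=\zeta_*$). With (G1), $\|G\lambda\|_{L^1}\le\int G|\lambda|\le M|\lambda|(\Omega)$.
\item[(G3)] For $1\le r<\frac N{N-1}$, $G\lambda\in W^{1,r}_0(\Omega)$ and $\|G\lambda\|_{W^{1,r}_0}\le C_r|\lambda|(\Omega)$. By Rellich's theorem, $G$ maps bounded sets of $\mathcal M(\Omega)$ to relatively compact sets of $L^1(\Omega)$.
\item[(G4)] If $(\lambda_n)$ is bounded and $\lambda_n\to\lambda$ weak$^*$, then $G\lambda_n\to G\lambda$ in $L^1(\Omega)$: every limit point of $(G\lambda_n)$ satisfies the identity that defines $G\lambda$.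
\item[(G5)] If $f\in C_c^\infty(\Omega)$, then $Gf\in C^\infty(\overline\Omega)$ is the classical solution of $-\Delta Gf=f$ that vanishes on $\partial\Omega$.
\end{itemize}
A Dirichlet solution with datum $\mu$ is the same as a function $u\in L^q(\Omega)$ with $u=G(\mu-g(u))$.

All comparisons below come from one convexity inequality. The chain rule is not available for $G\lambda$ when $\lambda$ is a measure, but a part of $\lambda$ that has a sign can be discarded before passing to the limit from smooth data.

\begin{lemma}\label{lem:convex}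
Let $h\in L^1(\Omega)$, let $\sigma\ge0$ be a finite measure and $d=G(h-\sigma)$. Let $\Phi\in C^2(\mathbb R)$ be convex, with $\Phi(0)=0$ and $0\le\Phi'\le1$. Then
\[
-\int_\Omega\Phi(d)\,\Delta\zeta\le\int_\Omega\Phi'(d)\,h\,\zeta\qquad\text{for all }0\le\zeta\in C_0^2(\overline\Omega).
\]
\end{lemma}

\begin{proof}
Choose $h_n\in C_c^\infty(\Omega)$ with $h_n\to h$ in $L^1$. Let $\rho_n\ge0$ be even mollifiers supported in $B_{1/n}(0)$, let $\Omega_n=\{x\in\Omega:\operatorname{dist}(x,\partial\Omega)>2/n\}$ and $\sigma_n=\rho_n*(\sigma\lfloor_{\Omega_n})$. Then $0\le\sigma_n\in C_c^\infty(\Omega)$, $\int\sigma_n\le\sigma(\Omega)$, and $\int\varphi\sigma_n=\int_{\Omega_n}\rho_n*\varphi\,d\sigma\to\int\varphi\,d\sigma$ for $\varphi\in C_0(\overline\Omega)$, since $\varphi$ is uniformly continuous. Put $d_n=G(h_n-\sigma_n)$. By (G5),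
\[
-\Delta\Phi(d_n)=\Phi'(d_n)(h_n-\sigma_n)-\Phi''(d_n)|\nabla d_n|^2\le\Phi'(d_n)h_n .
\]
Both $\Phi(d_n)$ and $\zeta$ lie in $C_0^2(\overline\Omega)$, so Green's identity has no boundary terms and $-\int\Phi(d_n)\Delta\zeta\le\int\Phi'(d_n)h_n\zeta$. By (G4), $d_n\to d$ in $L^1$ and, along a subsequence, a.e. The left side converges because $\Phi$ is Lipschitz. On the right, $\Phi'(d_n)(h_n-h)\to0$ in $L^1$, and $\Phi'(d_n)h\to\Phi'(d)h$ in $L^1$ by dominated convergence.
\end{proof}

\begin{lemma}[Comparison]\label{lem:comp}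
Let $h$, $\sigma$, $d$ be as in Lemma~\ref{lem:convex}. If $h\le0$ a.e.\ on $\{d>0\}$, then $d\le0$ a.e.
\end{lemma}

\begin{proof}
Let $\Phi(s)=s-\arctan s$ for $s>0$ and $\Phi(s)=0$ for $s\le0$. For $s>0$, $\Phi'(s)=s^2/(1+s^2)$ and $\Phi''(s)=2s/(1+s^2)^2$, so $\Phi$ satisfies the hypotheses of Lemma~\ref{lem:convex}. With $\zeta=\zeta_*$ we get $\int\Phi(d)\le\int\Phi'(d)h\zeta_*\le0$, because $\Phi'(d)=0$ on $\{d\le0\}$. Since $\Phi\ge0$ and $\Phi>0$ on $(0,\infty)$, $d\le0$ a.e.
\end{proof}

\begin{lemma}\label{lem:basic}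
A measure has at most one Dirichlet solution. If $u$ is the Dirichlet solution with datum $\mu\ge0$, then $u\ge0$ a.e.\ and
\begin{equation}\label{eq:apriori}
\int_\Omega u^q\le\mu(\Omega).
\end{equation}
\end{lemma}

\begin{proof}
If $u_1,u_2$ have the same datum, then $u_1-u_2=G(g(u_2)-g(u_1))$ and $g(u_2)-g(u_1)<0$ on $\{u_1>u_2\}$; Lemma~\ref{lem:comp} gives $u_1\le u_2$, and equality follows by symmetry. If $\mu\ge0$, apply Lemma~\ref{lem:comp} to $-u=G(g(u)-\mu)$, noting that $g(u)<0$ on $\{u<0\}$. For \eqref{eq:apriori}, let $\zeta_n=1-e^{-n\zeta_*}\in C_0^2(\overline\Omega)$. Then $\Delta\zeta_n=e^{-n\zeta_*}(n\Delta\zeta_*-n^2|\nabla\zeta_*|^2)\le0$, so \eqref{eq:weak} gives $\int u^q\zeta_n\le\int\zeta_n\,d\mu\le\mu(\Omega)$, and $\zeta_n\uparrow1$ in $\Omega$.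
\end{proof}

\begin{lemma}[Existence]\label{lem:exist}
Let $\nu\ge0$ be a finite measure.
\begin{itemize}
\item[(i)] If $\nu\le\mu$ and $\mu$ has a Dirichlet solution $u$, then $\nu$ has a Dirichlet solution $v$, and $0\le v\le u$.
\item[(ii)] If $G\nu\in L^q(\Omega)$, then $\nu$ has a Dirichlet solution.
\end{itemize}
\end{lemma}

\begin{proof}
Let $b=u$ in case (i) and $b=G\nu$ in case (ii), so that $0\le b\in L^q(\Omega)$. The map $V\mapsto g(V)$ does not act on $L^1$, so we cut it at the barrier $b$: let $\beta(V)=\min(V^+,b)^q$ and $P(V)=G(\nu-\beta(V))$ for $V\in L^1(\Omega)$. Since $0\le\beta(V)\le b^q\in L^1$, the range of $P$ is relatively compact by (G3). If $V_n\to V$ in $L^1$, every subsequence has a further subsequence converging a.e., along which $\beta(V_n)\to\beta(V)$ in $L^1$ by dominated convergence; hence $P$ is continuous by (G2). By Schauder's theorem (a continuous map of a Banach space into a compact subset has a fixed point) there is $v$ with $v=G(\nu-\beta(v))$.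

Lemma~\ref{lem:comp} applied to $-v=G(\beta(v)-\nu)$ gives $v\ge0$, because $\beta(v)=0$ on $\{v<0\}$. In case (i), $v-u=G\big((u^q-\beta(v))-(\mu-\nu)\big)$ and $\beta(v)=u^q$ on $\{v>u\}$, so $v\le u$ by Lemma~\ref{lem:comp}. In case (ii), $v=G\nu-G\beta(v)\le G\nu$ by (G1). In both cases $0\le v\le b$, so $\beta(v)=v^q=g(v)$.
\end{proof}

\section{The mass of a diffuse datum is bounded by the solution}\label{sec:key}

\subsection{Scaling}

\begin{lemma}\label{lem:scale}
Let $u$ be the Dirichlet solution with datum $\mu\ge0$, and let $0\le\nu\le\mu$ be such that $w=G\nu\in L^q(\Omega)$. Then for all $t\in(0,1]$ we have $u\ge tw-t^qG(w^q)$ a.e., and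
\begin{equation}\label{eq:scale}
\int_\Omega\zeta_*\,d\nu\le\frac1t\int_\Omega u+t^{q-1}M\int_\Omega w^q .
\end{equation}
\end{lemma}

\begin{proof}
Let $d=tw-t^qG(w^q)-u$. Then $d=G(h-\sigma)$ with $h=u^q-t^qw^q\in L^1(\Omega)$ and $\sigma=\mu-t\nu\ge0$. On $\{d>0\}$ we have $0\le u<tw-t^qG(w^q)\le tw$, so $h\le0$, and Lemma~\ref{lem:comp} gives $d\le0$. Integrate, using $\int w=\int\zeta_*\,d\nu$ and $\int G(w^q)=\int\zeta_*w^q\le M\int w^q$, and divide by $t$.
\end{proof}

When $q<\frac N{N-2}$ this already proves Theorem~\ref{thm:zero}. Since $\frac{Nr}{N-r}\uparrow\frac N{N-2}$ as $r\uparrow\frac N{N-1}$, (G3) and the Sobolev embedding give $\|G\mu_k\|_{L^q}\le C\mu_k(\Omega)$, and \eqref{eq:scale} with $\nu=\mu_k$ yields $\limsup_k\int\zeta_*\,d\mu_k\le C't^{q-1}$ for every $t$. For larger $q$ the potentials $G\mu_k$ must be truncated.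

\subsection{Uniform truncation}

We want to discard at most $\varepsilon$ of the mass of an $(\varepsilon,\delta)$-diffuse measure $\mu$ so that the remaining measure $\nu$ has $\|G\nu\|_{L^q}$ bounded in terms of $\delta$ and $\mu(\Omega)$. By duality, $\|G\nu\|_{L^q}$ is the supremum of $\int G\nu\,f=\int Gf\,d\nu$ over $f\ge0$ in the unit ball of $L^p$. For a \emph{single} $f$ the model argument works: the potential of $f$ is bounded in $W^{2,p}$, so the set $E_f$ where it exceeds $T$ has small capacity (this replaces Chebyshev's inequality), and we discard $E_f$. But the discarded part must not depend on $f$, and the union of the sets $E_f$ is useless: in the notation below, $\sup_{f\in B}N_f(x_0)=\|\Gamma(x_0-\cdot)\|_{L^q(\Omega)}=\infty$ for every $x_0\in\Omega$ when $(N-2)q\ge N$, so the $E_f$ cover $\Omega$.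

The quantifiers can nevertheless be exchanged if fractional discarding $\nu=\theta\mu$, $0\le\theta\le1$, is allowed. The problem is then a game with convex strategy sets and a payoff that is affine in $\theta$ and in $f$; if no $\theta$ served all $f$, a single $f$ would defeat all $\theta$, which $E_f$ prevents. The tool is the following case of Sion's minimax theorem \cite{Sion}: if $X$ is a compact convex subset and $Y$ a convex subset of topological vector spaces, and $F:X\times Y\to\mathbb R$ is affine and continuous in each variable separately, then $\min_X\sup_YF=\sup_Y\min_XF$.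

\begin{lemma}\label{lem:trunc}
There is $C_0=C_0(\Omega,N,q)$ with the following property. Let $\mu\ge0$ be an $(\varepsilon,\delta)$-diffuse finite measure and $T=2C_0\delta^{-1/p}$. Then there is a Borel function $\theta:\Omega\to[0,1]$ with
\[
\int_\Omega(1-\theta)\,d\mu\le\varepsilon,\qquad\|G(\theta\mu)\|_{L^q(\Omega)}\le T\mu(\Omega).
\]
\end{lemma}

\begin{proof}
\emph{Step 1: the constant $C_0$.} Let $B=\{f\in C_c^\infty(\Omega):f\ge0,\ \|f\|_{L^p}\le1\}$, a convex set. Since the capacity is defined on $\mathbb R^N$, we use the Newtonian potential $N_f=\Gamma*f$ in place of $Gf$, where $\Gamma(x)=c_N|x|^{2-N}>0$ is the fundamental solution of $-\Delta$. For $f\in B$, $N_f\in C^\infty(\mathbb R^N)$, $N_f\ge0$ and $-\Delta N_f=f$. Fix $\kappa\in C_c^\infty(\mathbb R^N)$ with $\kappa=1$ near $\overline\Omega$, and $R$ such that $\operatorname{supp}\kappa\subset B_R(0)$. The Calder\'on--Zygmund inequality gives $\|D^2N_f\|_{L^p(\mathbb R^N)}\le C\|f\|_{L^p}$. On $B_R(0)$ the functions $N_f$ and $\nabla N_f$ are convolutions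 of $f$ with the integrable kernels $\Gamma\chi_{B_{2R}(0)}$ and $\nabla\Gamma\chi_{B_{2R}(0)}$, so Young's inequality bounds their $L^p(B_R(0))$ norms by $C\|f\|_{L^p}$, and also $N_f$ by $C\|f\|_{L^\infty}$. By the product rule there is $C_0$ with $\|\kappa N_f\|_{W^{2,p}}\le C_0$ for all $f\in B$.

\emph{Step 2: one function $f$.} For $f\in B$ the set $E_f=\{x\in\Omega:N_f(x)>T\}$ is open, and $\kappa N_f/T$ is admissible for each of its compact subsets. Hence $\operatorname{cap}(E_f)\le(C_0/T)^p=2^{-p}\delta<\delta$, and $\mu(E_f)<\varepsilon$.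

\emph{Step 3: all functions $f$.} Let $\Theta=\{\theta\in L^\infty(\mu):0\le\theta\le1,\ \int(1-\theta)\,d\mu\le\varepsilon\}$. It is convex, bounded and weak$^*$ closed in $L^\infty(\mu)=L^1(\mu)^*$, hence weak$^*$ compact by the Banach--Alaoglu theorem. Let $F(\theta,f)=\int_\Omega N_f\theta\,d\mu$ on $\Theta\times B$. It is affine and weak$^*$ continuous in $\theta$, because $N_f\in L^1(\mu)$. In $f$ it is the restriction of a linear functional on $C_c^\infty(\Omega)$ that is continuous for the sup norm, by Step~1. By Step~2, $1-\chi_{E_f}\in\Theta$, so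
\[
\min_{\theta\in\Theta}F(\theta,f)\le\int_{\Omega\setminus E_f}N_f\,d\mu\le T\mu(\Omega)\qquad\text{for every }f\in B .
\]
The minimax theorem gives $\theta\in\Theta$, which we represent by a Borel function with values in $[0,1]$, such that $\int N_f\theta\,d\mu\le T\mu(\Omega)$ for all $f\in B$.

\emph{Step 4: duality.} Let $w=G(\theta\mu)\ge0$. For $f\in B$, the function $N_f-Gf$ is harmonic in $\Omega$, continuous on $\overline\Omega$ and nonnegative on $\partial\Omega$, so $Gf\le N_f$. Testing with $Gf\in C_0^2(\overline\Omega)$,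
\[
\int_\Omega wf=\int_\Omega Gf\,\theta\,d\mu\le T\mu(\Omega).
\]
Let $\gamma\ge0$ be bounded with compact support in $\Omega$. For large $j$ its mollifications $\gamma_j$ lie in $C_c^\infty(\Omega)$ and satisfy $0\le\gamma_j\le\|\gamma\|_{L^\infty}$ and $\|\gamma_j\|_{L^p}\le\|\gamma\|_{L^p}$, and $\gamma_j\to\gamma$ a.e.\ along a subsequence. By homogeneity and dominated convergence ($w\in L^1$), $\int w\gamma\le T\mu(\Omega)\|\gamma\|_{L^p}$. Take $\gamma=\min(w,n)^{q-1}\chi_F$ with $F\subset\Omega$ compact. Since $(q-1)p=q$,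
\[
\int_F\min(w,n)^q\le\int_\Omega w\gamma\le T\mu(\Omega)\Big(\int_F\min(w,n)^q\Big)^{1/p},
\]
so $\|\min(w,n)\|_{L^q(F)}\le T\mu(\Omega)$. Let $n\to\infty$ and $F\uparrow\Omega$.
\end{proof}

\subsection{The key estimate and the proof of Theorem~\ref{thm:zero}}

\begin{proposition}\label{prop:key}
Let $v$ be the Dirichlet solution with datum $\nu\ge0$, and let $0\le\lambda\le\nu$ be $(\varepsilon,\delta)$-diffuse with $\lambda(\Omega)\le S$. Let $T=2C_0\delta^{-1/p}$. Then for every $t\in(0,1]$,
\begin{equation}\label{eq:key}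
\int_\Omega\zeta_*\,d\lambda\le M\varepsilon+\frac1t\int_\Omega v+t^{q-1}M(TS)^q .
\end{equation}
\end{proposition}

\begin{proof}
Let $\theta$ be given by Lemma~\ref{lem:trunc} for $\lambda$. Then $\int\zeta_*(1-\theta)\,d\lambda\le M\varepsilon$, and $\|G(\theta\lambda)\|_{L^q}\le TS$. Apply \eqref{eq:scale} to the solution $v$ and the measure $\theta\lambda\le\nu$, and add.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:zero}]
Let $S=\sup_k\mu_k(\Omega)$, fix $\varepsilon>0$ and take $\delta$ from equidiffuseness. By \eqref{eq:key} with $\lambda=\nu=\mu_k$ and $v=u_k$,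
\[
\limsup_{k\to\infty}\int_\Omega\zeta_*\,d\mu_k\le M\varepsilon+t^{q-1}M(TS)^q .
\]
Here $T$ depends on $\delta$ but not on $t$, so we may let $t\to0$ and then $\varepsilon\to0$. If $\mu_k\to\mu$ weak$^*$, then $\mu\ge0$ and $\int\zeta_*\,d\mu=\lim_k\int\zeta_*\,d\mu_k=0$, because $\zeta_*\in C_0(\overline\Omega)$. As $\zeta_*>0$ in $\Omega$, $\mu=0$.
\end{proof}

Equidiffuseness and boundedness make $TS$ independent of $k$; the inequality $q>1$ makes $t^{q-1}\to0$; the sign of $\mu_k$ gives $u_k\ge0$ and the sign of $\sigma$ in Lemma~\ref{lem:scale}; and $N\ge3$ gives $\Gamma>0$ in Lemma~\ref{lem:trunc}.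

\section{General limits}\label{sec:general}

We first identify the equation solved by the limit. No diffuseness is needed for this.

\begin{lemma}\label{lem:reduced}
Let $(\mu_k)$ be bounded and nonnegative with Dirichlet solutions $u_k$, and suppose that $\mu_k\to\mu$ weak$^*$ and $u_k\to u$ in $L^1(\Omega)$. Then $u\ge0$, $u^q\in L^1(\Omega)$, the distribution $\mu^\#=-\Delta u+u^q$ is a finite measure with $\mu^\#\le\mu$, and $u$ is the Dirichlet solution with datum $\mu^\#$.
\end{lemma}

\begin{proof}
By \eqref{eq:apriori}, along a subsequence $u_k\to u$ a.e.\ and $u_k^q\to\tau$ weak$^*$ for some finite measure $\tau$. Fatou's lemma gives $u^q\in L^1$ and $\int u^q\varphi\le\int\varphi\,d\tau$ for $0\le\varphi\in C_0(\overline\Omega)$, that is, $u^q\le\tau$. By (G4), $u=\lim G(\mu_k-u_k^q)=G(\mu-\tau)$. Thus $u=G(\lambda-u^q)$ with $\lambda=\mu-(\tau-u^q)\le\mu$, and testing with $C_c^\infty(\Omega)$ shows that $\lambda=-\Delta u+u^q$.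
\end{proof}

We call $\mu^\#$ the \emph{reduced limit}; it depends only on $u$, and $\mu-\mu^\#=\tau-u^q$ is the mass lost to concentration. To prove \eqref{eq:quant} we must replace the global quantity $\int v$ in \eqref{eq:key} by $\mu^\#(A)$. We shall cut the data off near $A$, and we then need to know that the reduced limit of the cut-off data lies below $\mu^\#$. This monotonicity does not follow from weak$^*$ convergence alone, since the larger sequence may also lose more mass. The remedy is to truncate the difference of the two solutions: where it is bounded, the difference of the absorptions grows only like $u_k^{q-1}$ and cannot concentrate.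

\begin{lemma}\label{lem:mono}
In the situation of Lemma~\ref{lem:reduced}, let $0\le\nu_k\le\mu_k$ have Dirichlet solutions $v_k$, and suppose that $\nu_k\to\nu$ weak$^*$ and $v_k\to v$ in $L^1(\Omega)$, with reduced limit $\nu^\#$. Then $0\le\nu^\#\le\mu^\#$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:exist}(i) and uniqueness, $0\le v_k\le u_k$. Let $s_k=u_k-v_k\ge0$ and $h_k=u_k^q-v_k^q\ge0$, so that $-s_k=G\big(h_k-(\mu_k-\nu_k)\big)$; let $s=u-v\ge0$ and $h=u^q-v^q\in L^1(\Omega)$. Choose $\Phi_1\in C^\infty(\mathbb R)$ with $\Phi_1(0)=0$ whose derivative is nonincreasing, equal to $1$ on $(-\infty,1]$ and to $0$ on $[3,\infty)$. Then $\Phi_n(r)=n\Phi_1(r/n)$ is concave, $0\le\Phi_n'\le1$, $\Phi_n(r)=r$ for $r\le n$, and $\Phi_n'=0$ on $[3n,\infty)$. The function $\Psi(r)=-\Phi_n(-r)$ is convex, with $\Psi(0)=0$ and $\Psi'(r)=\Phi_n'(-r)\in[0,1]$. Lemma~\ref{lem:convex} with $d=-s_k$ and $\Psi$ gives, for $0\le\zeta\in C_c^\infty(\Omega)$,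
\begin{equation}\label{eq:mono}
\int_\Omega\Phi_n(s_k)\,\Delta\zeta\le\int_\Omega\Phi_n'(s_k)\,h_k\,\zeta .
\end{equation}
Fix $n$. Where $\Phi_n'(s_k)\ne0$ we have $s_k\le3n$, and the mean value theorem gives $h_k\le qu_k^{q-1}s_k\le3nq\,u_k^{q-1}$. By \eqref{eq:apriori}, $\int(u_k^{q-1})^p=\int u_k^q$ is bounded, so the sequence $(\Phi_n'(s_k)h_k)_k$ is bounded in $L^p$, hence equi-integrable by H\"older's inequality. Along a subsequence $u_k\to u$ and $v_k\to v$ a.e., and Vitali's theorem (a.e.\ convergence and equi-integrability on a finite measure space imply $L^1$ convergence) gives $\Phi_n'(s_k)h_k\to\Phi_n'(s)h$ in $L^1$. Also $\Phi_n(s_k)\to\Phi_n(s)$ in $L^1$, since $\Phi_n$ is Lipschitz. So \eqref{eq:mono} holds with $s,h$ in place of $s_k,h_k$. As $n\to\infty$, $\Phi_n(s)\to s$ and $\Phi_n'(s)\to1$ a.e., with $0\le\Phi_n(s)\le s$ and $|\Phi_n'(s)h|\le|h|$. Therefore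
\[
\int_\Omega\zeta\,d(\mu^\#-\nu^\#)=-\int_\Omega s\,\Delta\zeta+\int_\Omega h\,\zeta\ge0,
\]
that is, $\nu^\#\le\mu^\#$. The zero sequence has solutions $0$ and reduced limit $0$; comparing it with $(\nu_k)$ gives $\nu^\#\ge0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Lemma~\ref{lem:reduced} and Lemma~\ref{lem:mono} (with $\nu_k=\mu_k$) give the datum $\mu^\#$ and $0\le\mu^\#\le\mu$; in particular $\mu^\#\ll\mu$.

Let $A\subset\Omega$ be Borel, $K\subset A$ compact and $\eta>0$. By outer regularity there is an open set $U$ with $K\subset U\subset\Omega$ and $\mu^\#(U)\le\mu^\#(K)+\eta$. Take $\varphi\in C_c(U)$ with $0\le\varphi\le1$ and $\varphi=1$ on $K$, and let $\nu_k=\varphi\mu_k$. Then $\nu_k\to\varphi\mu$ weak$^*$, and $\nu_k$ has a Dirichlet solution $v_k=G(\nu_k-v_k^q)$ by Lemma~\ref{lem:exist}(i). By \eqref{eq:apriori} and (G3), $v_k\to v$ in $L^1$ along a subsequence; let $\nu^\#$ be the reduced limit. By Lemma~\ref{lem:reduced}, $\nu^\#\le\varphi\mu$, and by Lemma~\ref{lem:mono}, $0\le\nu^\#\le\mu^\#$.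 The first bound shows that $\nu^\#$ vanishes outside $U$, and the second then gives $\nu^\#(\Omega)=\nu^\#(U)\le\mu^\#(U)$. Since $v=G(\nu^\#-v^q)\le G\nu^\#$,
\[
\int_\Omega v\le\int_\Omega\zeta_*\,d\nu^\#\le M\mu^\#(U)\le M\big(\mu^\#(A)+\eta\big).
\]
Each $\nu_k\le\mu_k$ is $(\varepsilon,\delta)$-diffuse with mass at most $S$, so \eqref{eq:key} holds with $\lambda=\nu=\nu_k$ and the solution $v_k$. Letting $k\to\infty$ along the subsequence,
\[
\int_K\zeta_*\,d\mu\le\int_\Omega\zeta_*\varphi\,d\mu\le M\varepsilon+\frac Mt\big(\mu^\#(A)+\eta\big)+t^{q-1}M(TS)^q .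
\]
Let $\eta\to0$ and take the supremum over $K\subset A$; inner regularity of $\zeta_*\mu$ gives \eqref{eq:quant}. If $\mu^\#(A)=0$, letting $t\to0$ and then $\varepsilon\to0$ gives $\int_A\zeta_*\,d\mu=0$, so $\mu(A)=0$. Thus $\mu\ll\mu^\#$.
\end{proof}

\section{Mass on sets of small capacity, and the converse}\label{sec:converse}

We now make precise the mechanism described in Section~\ref{sec:intro}. If $\nu\ge0$ is concentrated on $K$, we test \eqref{eq:weak} with $\zeta_*(1-\varphi)$, where $\varphi=1$ on $K$ and $\|\varphi\|_{W^{2,p}}$ is small. The absorption $v^q$ is only in $L^1$, so the term $\int v^q\zeta_*(1-\varphi)$ can be handled only through its sign, and we need $\varphi\le1$, which the definition of capacity does not provide. Truncating an admissible function $\psi$ to $H(\psi)$ creates the term $H''(\psi)|\nabla\psi|^2$ in the second derivatives, and its $L^p$ norm must be bounded \emph{linearly} by $\|\psi\|_{W^{2,p}}$. An integration by parts with the weight $(\psi+1)^{-p}$ gives such a bound for $\psi\ge0$,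 so we first replace the admissible function by a nonnegative majorant.

We use the Bessel kernel $\mathcal B$ of $(1-\Delta)^{-1}$ on $\mathbb R^N$: it satisfies $\mathcal B\ge0$, $\int\mathcal B=1$, $\mathcal B*(\omega-\Delta\omega)=\omega$ for $\omega\in C_c^\infty(\mathbb R^N)$, and, for $f\in L^p(\mathbb R^N)$, $(1-\Delta)(\mathcal B*f)=f$ with $\|\mathcal B*f\|_{W^{2,p}}\le C(N,p)\|f\|_{L^p}$.

\begin{lemma}\label{lem:cut}
There is $C_1=C_1(N,q)$ such that for every compact $K\subset\mathbb R^N$ and every $\gamma>0$ there is $\varphi\in C^2(\mathbb R^N)$ with $0\le\varphi\le1$, $\varphi=1$ on $K$ and $\|\varphi\|_{W^{2,p}}^p\le C_1(\operatorname{cap}(K)+\gamma)$.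
\end{lemma}

\begin{proof}
Constants $C$ depend only on $N$ and $q$. Let $\omega$ be admissible for $K$ with $\|\omega\|_{W^{2,p}}^p\le\operatorname{cap}(K)+\gamma$.

\emph{The majorant.} Let $f=(\omega-\Delta\omega)^+$, a Lipschitz function with compact support, and $\psi=\mathcal B*f\ge0$. Then $\psi-\omega=\mathcal B*(\omega-\Delta\omega)^-\ge0$, so $\psi\ge1$ on $K$, and $\|\psi\|_{W^{2,p}}\le C\|f\|_{L^p}\le C\|\omega\|_{W^{2,p}}$. The functions $\psi$ and $\nabla\psi=\mathcal B*\nabla f$ are bounded. Hence $\Delta\psi=\psi-f$ is Lipschitz, and $\psi\in C^2(\mathbb R^N)$ by interior Schauder estimates.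

\emph{The gradient estimate.} Fix $i$ and let $W=|\partial_i\psi|^{2p-2}\partial_i\psi\,(\psi+1)^{1-p}$. Since $2p-1>1$, $W\in C^1(\mathbb R^N)$ and
\[
\partial_iW=(2p-1)\frac{|\partial_i\psi|^{2p-2}\partial_i^2\psi}{(\psi+1)^{p-1}}-(p-1)\frac{|\partial_i\psi|^{2p}}{(\psi+1)^p}.
\]
As $\partial_i\psi\in L^p\cap L^\infty$, it lies in $L^{2p-1}$ and in $L^{2p}$. So $W\in L^1$ and $I_i=\int|\partial_i\psi|^{2p}(\psi+1)^{-p}<\infty$, and H\"older's inequality with exponents $\frac p{p-1}$ and $p$ bounds the $L^1$ norm of the first quotient by $I_i^{1-1/p}\|\partial_i^2\psi\|_{L^p}$. Thus $\partial_iW\in L^1$. For $\kappa\in C_c^\infty(\mathbb R^N)$ equal to $1$ near $0$, $\int\kappa(x/R)\,\partial_iW=-R^{-1}\int W\,(\partial_i\kappa)(x/R)\to0$ as $R\to\infty$, so $\int\partial_iW=0$. Therefore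
\[
(p-1)I_i\le(2p-1)\,I_i^{1-1/p}\|\partial_i^2\psi\|_{L^p},\qquad\text{that is,}\qquad I_i\le\Big(\frac{2p-1}{p-1}\Big)^p\|\partial_i^2\psi\|_{L^p}^p .
\]
Since $(\psi+1)^p\le2^p$ on $\{\psi\le1\}$, summing over $i$ gives $\int_{\{\psi\le1\}}|\nabla\psi|^{2p}\le C\|\psi\|_{W^{2,p}}^p$.

\emph{The truncation.} Fix a nondecreasing $H\in C^\infty(\mathbb R)$ with $H(0)=0$ and $H=1$ on $[1,\infty)$, and let $\varphi=H(\psi)\in C^2(\mathbb R^N)$. Then $0\le\varphi\le1$ and $\varphi=1$ on $K$. Moreover $\varphi\le C\psi$, $|\nabla\varphi|\le C|\nabla\psi|$ and, as $H''=0$ on $[1,\infty)$, $|D^2\varphi|\le C(|D^2\psi|+\chi_{\{\psi\le1\}}|\nabla\psi|^2)$. Hence $\|\varphi\|_{W^{2,p}}^p\le C\|\psi\|_{W^{2,p}}^p\le C_1\|\omega\|_{W^{2,p}}^p$.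
\end{proof}

\begin{lemma}\label{lem:small}
There is $C_2=C_2(\Omega,N,q)$ such that if $\nu\ge0$ is concentrated on a compact set $K\subset\Omega$ and has the Dirichlet solution $v$, then
\[
\int_\Omega v\le C_2\,\nu(\Omega)^{1/q}\operatorname{cap}(K)^{1/p}.
\]
\end{lemma}

\begin{proof}
Let $\varphi$ be given by Lemma~\ref{lem:cut} and $\zeta=\zeta_*(1-\varphi)\in C_0^2(\overline\Omega)$. Then $\zeta\ge0$, $\int\zeta\,d\nu=0$ and $\Delta\zeta=-1+\varphi-2\nabla\zeta_*\cdot\nabla\varphi-\zeta_*\Delta\varphi$. By \eqref{eq:weak} and H\"older's inequality,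
\[
0\le\int_\Omega v^q\zeta=\int_\Omega v\,\Delta\zeta\le-\int_\Omega v+C\|v\|_{L^q}\|\varphi\|_{W^{2,p}},
\]
with $C$ depending on $N$, $q$ and $\|\zeta_*\|_{C^1(\overline\Omega)}$. Use \eqref{eq:apriori} and the bound on $\|\varphi\|_{W^{2,p}}$, and let $\gamma\to0$.
\end{proof}

\begin{example}[Equidiffuseness cannot be dropped when $q\ge\frac N{N-2}$]\label{ex:dirac}
Let $x_0\in\Omega$ and let $\mu_k\ge0$ be smooth functions of integral $1$ supported in $\overline B_{1/k}(x_0)\subset\Omega$. By (G5) and Lemma~\ref{lem:exist}(ii) the Dirichlet solutions $u_k$ exist, and Lemmas~\ref{lem:small} and \ref{lem:cap}(iv) give $\int u_k\le C_2\operatorname{cap}(\overline B_{1/k}(x_0))^{1/p}\to0$. Yet $\mu_k\to\delta_{x_0}\ne0$ weak$^*$.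
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Let $S=\sup_k\mu_k(\Omega)$.

(a)$\Rightarrow$(b). Let $k_j,\nu_j,v_j$ be as in (b), let $F\subset\Omega$ be compact and nonempty, and let $\varepsilon>0$. Take $\delta$ such that every $\mu_k\lfloor_F$ is $(\varepsilon,\delta)$-diffuse. Then so is $\nu_j\lfloor_F\le\mu_{k_j}\lfloor_F$, and \eqref{eq:key} with $\nu=\nu_j$, $\lambda=\nu_j\lfloor_F$ reads
\[
\int_F\zeta_*\,d\nu_j\le M\varepsilon+\frac1t\int_\Omega v_j+t^{q-1}M(TS)^q .
\]
Letting $j\to\infty$, $t\to0$ and $\varepsilon\to0$ in this order gives $\int_F\zeta_*\,d\nu_j\to0$, hence $\nu_j(F)\to0$ because $\min_F\zeta_*>0$. Given $\varphi\in C_0(\overline\Omega)$ and $\eta>0$, the set $F=\{|\varphi|\ge\eta\}$ is a compact subset of $\Omega$, and $|\int\varphi\,d\nu_j|\le\|\varphi\|_{L^\infty}\nu_j(F)+\eta S$. So $\nu_j\to0$ weak$^*$.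

(b)$\Rightarrow$(a). If (a) fails, there are a compact set $F\subset\Omega$, $\varepsilon>0$, Borel sets $E_j\subset\Omega$ with $\operatorname{cap}(E_j)<1/j$ and indices $k_j$, not necessarily distinct, with $\mu_{k_j}(E_j\cap F)\ge\varepsilon$. By inner regularity there are compact sets $K_j\subset E_j\cap F$ with $\mu_{k_j}(K_j)\ge\varepsilon/2$, and $\operatorname{cap}(K_j)<1/j$ by Lemma~\ref{lem:cap}(i). The measures $\nu_j=\mu_{k_j}\lfloor_{K_j}$ have Dirichlet solutions $v_j\ge0$ by Lemma~\ref{lem:exist}(i), and $\int v_j\le C_2S^{1/q}j^{-1/p}\to0$ by Lemma~\ref{lem:small}. But $\int\zeta_*\,d\nu_j\ge\frac\varepsilon2\min_F\zeta_*>0$, so $\nu_j\not\to0$ weak$^*$, and (b) fails.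
\end{proof}

\begin{remark}
The restriction to compact sets $F$ in (a) is forced by the weak$^*$ topology, which does not see mass escaping to $\partial\Omega$. Let $q\ge\frac N{N-2}$ and let $\mu_k\ge0$ be smooth functions of integral $1$ supported in balls $\overline B_{r_k}(x_k)\subset\Omega$ with $r_k\to0$ and $\operatorname{dist}(x_k,\partial\Omega)\to0$. For each compact $F$ only finitely many $\mu_k\lfloor_F$ are nonzero, and these are bounded functions, so (a) holds by Lemma~\ref{lem:cap}(ii), and then (b) holds. By Lemma~\ref{lem:cap}(iv), $(\mu_k)$ itself is not equidiffuse.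
\end{remark}

\begin{thebibliography}{9}

\bibitem{AH} Adams and Hedberg, \emph{Function Spaces and Potential Theory}.

\bibitem{RL} \emph{Reduced limits for nonlinear equations with measures}, \texttt{http://perso.uclouvain.be/augusto.ponce/26.pdf}.

\bibitem{Sion} Sion, Pacific J. Math. \textbf{8} (1958).

\end{thebibliography}
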